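\title{Extremal graphs for a single forbidden graph need not be joins}

\begin{abstract}
Let $L$ be a graph of chromatic number $p+1\ge 3$ that does not appear in any complete $p$-partite graph with a forest drawn inside one class. It has been conjectured that for such $L$ and all large $n$, every $n$-vertex $L$-free graph with the maximum number of edges is a join of $p$ graphs on $n/p+o(n)$ vertices each. We show that this is false for every $p\ge 3$. Given $p\ge 3$ and $C\ge 1$, we construct such a graph $L$ for which, for all large $n$, every $L$-free join of $p$ graphs on at least $|V(L)|$ vertices each has at least $C$ edges fewer than an extremal graph. In a nearly extremal join one factor carries superlinearly many edges, and this forces each of the other factors to carry a single small star or triangle. Deleting the few edges between the centers of the stars makes room for larger stars.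
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple. A graph $G$ \emph{contains} $L$, written $L\subseteq G$, if some subgraph of $G$, not necessarily induced, is isomorphic to $L$; otherwise $G$ is \emph{$L$-free}. The number $\mathrm{ex}(n,L)$ is the maximum number of edges of an $L$-free graph on $n$ vertices, and an $L$-free graph on $n$ vertices with $\mathrm{ex}(n,L)$ edges is \emph{extremal} for $L$. We write $e(G)$ for the number of edges, $\Delta(G)$ for the maximum degree, $G[A]$ for the subgraph induced on $A$, $G\cup H$ for the disjoint union, $mG$ for $m$ disjoint copies of $G$, and $\overline K_m$ for the edgeless graph on $m$ vertices. The \emph{join} $G_1\vee\dots\vee G_p$ of graphs on disjoint vertex sets is obtained from their union by adding every edge between $V(G_i)$ and $V(G_j)$ for $i\ne j$; the $G_i$ are its \emph{factors}. For the forbidden graph $L$ we always put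
\[
p=\chi(L)-1,\qquad v=|V(L)|,
\]
and we assume $p\ge 2$.

A complete $p$-partite graph $K_{n_1,\dots,n_p}=\overline K_{n_1}\vee\dots\vee\overline K_{n_p}$ is $p$-colorable, hence $L$-free. Among those on $n$ vertices the Tur\'an graph $T_{n,p}$, whose class sizes differ by at most one, has the most edges, because moving a vertex from a class to another class that is smaller by at least two increases $\sum_{i<j}n_in_j$. Writing $t_p(n)=e(T_{n,p})$, we get $\mathrm{ex}(n,L)\ge t_p(n)$. By the Erd\H{o}s--Stone--Simonovits theory this construction is the right one to first order: every extremal graph for $L$ arises from a suitable $K_{n_1,\dots,n_p}$ by deleting and adding $o(n^2)$ edges. The classes are then nearly equal, since $\sum_{i<j}n_in_j=\frac12(1-\frac1p)n^2-\frac12\sum_i(n_i-\frac np)^2$ must be at least $t_p(n)-o(n^2)$, and this forces $n_i=n/p+o(n)$.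

This description leaves $o(n^2)$ edges undetermined. The cleanest structure compatible with it is a join: all edges between the classes are present, and some sparse graphs are drawn inside the classes. For $L=K_{p+1}$ this is the truth, since by Tur\'an's theorem $T_{n,p}$ is the only extremal graph. In general, what may be drawn inside one class is recorded by the following family.

\begin{definition}\label{def:decomp}
The \emph{decomposition} of $L$ is the family of all graphs $M$ such that
\[
L\subseteq (M\cup\overline K_v)\vee\underbrace{\overline K_v\vee\dots\vee\overline K_v}_{p-1}.
\]
\end{definition}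

Thus $M$ lies in the decomposition if drawing $M$ inside one class of a complete $p$-partite graph with large classes creates a copy of $L$. For $L=K_{p+1}$ it consists of all graphs with at least one edge. The following statement is Conjecture~4.1 of \cite{source}, where it is phrased for a family of forbidden graphs with a single member whose decomposition contains no tree or forest.

\medskip
\noindent\textbf{Conjecture.} \emph{Let $L$ be a graph with $p=\chi(L)-1\ge2$ whose decomposition contains no forest. Then there are a number $n_0$ and a function $\varepsilon_L$ with $\varepsilon_L(n)/n\to0$, both depending only on $L$, such that for every $n>n_0$ every $n$-vertex extremal graph for $L$ is a join $G_1\vee\dots\vee G_p$ with $\bigl||V(G_i)|-n/p\bigr|\le\varepsilon_L(n)$ for all $i$.}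
\medskip

We disprove it.

\begin{theorem}\label{thm:main}
Let $p\ge3$ and $C\ge1$ be integers. There are a graph $L$ with $\chi(L)=p+1$ whose decomposition contains no forest, and a number $n_0$, such that for every $n>n_0$ every $L$-free $n$-vertex join $G_1\vee\dots\vee G_p$ with $|V(G_i)|\ge|V(L)|$ for all $i$ has at most $\mathrm{ex}(n,L)-C$ edges.
\end{theorem}

\begin{corollary}\label{cor:main}
The conjecture fails for every $p\ge3$. For $L$ as in Theorem~\ref{thm:main} and $n>n_0$, no extremal graph is a join of $p$ graphs on at least $|V(L)|$ vertices each, and at least $C$ edges must be changed to turn an extremal graph into an $L$-free join of this kind.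
\end{corollary}

\begin{proof}
The last two statements hold because an extremal graph has at least $C\ge1$ more edges than any such $L$-free join. If the conjecture held for $L$, then for large $n$ an extremal graph would be a join of $p$ graphs on at least $n/p-\varepsilon_L(n)\ge|V(L)|$ vertices each.
\end{proof}

The smallest instance of the construction has $p=3$ and $C=1$, and $L$ has $201$ vertices. The construction needs $p\ge3$, and we do not settle the case $p=2$ of the conjecture.

Section~\ref{sec:prelim} translates ``$L$ is contained in a join'' into a statement about partitions of $V(L)$ and shows what the hypothesis on forests means. Section~\ref{sec:idea} lists the properties wanted from $L$ and derives Theorem~\ref{thm:main} from them. Sections~\ref{sec:L} and~\ref{sec:adm} construct $L$ and verify these properties.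

\section{Joins, partitions, and forests}\label{sec:prelim}

An \emph{embedding} of $L$ in $G$ is an injective map $V(L)\to V(G)$ that sends edges to edges. Classes of a partition are allowed to be empty.

\begin{lemma}\label{lem:part}
\begin{itemize}
\item[(i)] Let $V(G)=V_1\sqcup\dots\sqcup V_p$ and let $\varphi$ be an embedding of $L$ in $G$. Then the sets $U_i=\varphi^{-1}(V_i)$ partition $V(L)$, and $\varphi$ embeds $L[U_i]$ in $G[V_i]$.
\item[(ii)] Let $|V(G_i)|\ge v$ for all $i$, and let $V(L)=U_1\sqcup\dots\sqcup U_p$ be a partition such that each $G_i$ contains the graph obtained from $L[U_i]$ by deleting its isolated vertices. Then $L\subseteq G_1\vee\dots\vee G_p$.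
\item[(iii)] The decomposition of $L$ contains a forest if and only if there is a partition $V(L)=U\sqcup A_2\sqcup\dots\sqcup A_p$ with $L[U]$ a forest and all $A_i$ independent.
\end{itemize}
\end{lemma}

\begin{proof}
Part (i) is the restriction of $\varphi$ to $U_i$. For (ii), embed the non-isolated vertices of $L[U_i]$ in $G_i$ and send the isolated ones injectively to unused vertices of $G_i$, which exist because $|U_i|\le v\le|V(G_i)|$. Edges of $L$ between different classes go to edges of the join. For (iii), if a forest $M$ is in the decomposition, then (i) gives a partition in which $L[U]$ embeds in the forest $M\cup\overline K_v$ and each $L[A_i]$ embeds in $\overline K_v$. Conversely, given the partition, (ii) shows that the forest $M=L[U]$ is in the decomposition.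
\end{proof}

\begin{example}\label{ex:oct}
Let $L=K_{2,2,2}$, so $p=2$ and $v=6$. Any four vertices of $L$ span a $4$-cycle: they are either two full classes, or a class $\{x,x'\}$ and vertices $y,z$ of the other two classes, and then $xyx'z$ is a cycle. Any three vertices span a path with two edges. Hence if $G_1$ has no $4$-cycle and $\Delta(G_2)\le1$, an embedding of $L$ in $G_1\vee G_2$ could place at most $3+2<6$ vertices, so $G_1\vee G_2$ is $L$-free. Taking $G_1$ a forest and $G_2$ edgeless, we see that the decomposition contains no forest. On the other hand, $V(L)$ splits into two triples each inducing a path with two edges. So as soon as $G_1$ contains such a path, an $L$-free join $G_1\vee G_2$ has $\Delta(G_2)\le1$.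
\end{example}

The next two lemmas show that forests mark the border between a linear and a superlinear surplus over $t_p(n)$. The first one is proved by the probabilistic construction of dense graphs without short cycles due to Erd\H{o}s.

\begin{lemma}\label{lem:lower}
Let $L$ be a graph whose decomposition contains no forest, and put $h(m)=\frac1{16}m^{1+1/v}-m$. If $m=\lfloor n/p\rfloor\ge4^v$, then $\mathrm{ex}(n,L)\ge t_p(n)+h(m)$.
\end{lemma}

\begin{proof}
Call a cycle \emph{short} if its length is at most $v$. On $m$ vertices, choose each pair as an edge independently with probability $q=\frac14m^{-1+1/v}$. The expected number of edges is $\binom m2q=\frac18(m-1)m^{1/v}\ge\frac1{16}m^{1+1/v}$. For $3\le i\le v$ there are at most $m^i$ possible cycles of length $i$, each present with probability $q^i$. Since $mq=\frac14m^{1/v}\ge1$, the expected number of short cycles is at most $\sum_{i=3}^v(mq)^i\le v(mq)^v=vm/4^v\le m$. By linearity of expectation, in some outcome the number of edges exceeds the number of short cycles by at least $h(m)$. Deleting one edge from each short cycle leaves a graph $\Gamma$ on $m$ vertices with at least $h(m)$ edges and no short cycle.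

Every class of $T_{n,p}$ has at least $m$ vertices; draw $\Gamma$ inside one of them. If the resulting graph contained $L$, Lemma~\ref{lem:part}(i) would give a partition $U,A_2,\dots,A_p$ of $V(L)$ with all $A_i$ independent and with no short cycle in $L[U]$. As $|U|\le v$, every cycle of $L[U]$ is short, so $L[U]$ is a forest, contrary to Lemma~\ref{lem:part}(iii).
\end{proof}

\begin{lemma}\label{lem:forest}
Let $G$ have at most $n$ vertices and at least $2vn$ edges. After the deletion of any set of at most $v$ vertices, $G$ still contains every forest on at most $v$ vertices.
\end{lemma}

\begin{proof}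
The deletion destroys at most $vn$ edges, so at least $vn$ remain. Now delete vertices of degree less than $v$ one at a time for as long as there is one. This destroys at most $(v-1)n<vn$ edges, so the process stops at a nonempty subgraph $G'$ of minimum degree at least $v$, which has more than $v$ vertices. Order the vertices of the forest so that each has at most one earlier neighbor (take each component in order of distance from a root) and embed them in $G'$ in this order. At each step fewer than $v$ vertices are used, so there is an unused vertex, and there is an unused neighbor of the image of the earlier neighbor if there is one.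
\end{proof}

Call a factor of an $n$-vertex join \emph{rich} if it has at least $2vn$ edges. If the decomposition of $L$ contains a forest, then by Lemmas~\ref{lem:part} and~\ref{lem:forest} an $L$-free join with factors of order at least $v$ has no rich factor, so it has fewer than $t_p(n)+2pvn$ edges. If it contains no forest, the surplus $\mathrm{ex}(n,L)-t_p(n)$ is superlinear by Lemma~\ref{lem:lower}.

Here is a heuristic reason to believe the conjecture. Deleting an edge $xy$ between two classes pays off only if it destroys copies of $L$ and thereby allows more edges inside the classes. A vertex of $L$ with no neighbor in its own class can be moved to almost any other vertex of that class, so the deletion matters only if both $x$ and $y$ are singled out by the edges inside their classes. When there are superlinearly many such edges, one expects many substitutes for $x$ and $y$, and too many deletions would be needed to block them all. The weak point is visible in Example~\ref{ex:oct}: the hypothesis makes one factor rich, and a rich factor can force the others to avoid a forest. If they are forced to be so poor that each has one vertex of large degree, that vertex has no substitute.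

\section{Three rules and the missing edges}\label{sec:idea}

Fix integers $p\ge3$ and $k\ge p+4$, and put $a=pk$. We shall build $L$ so that an $L$-free join $G_1\vee\dots\vee G_p$ with $G_1$ rich obeys the following rules.
\begin{itemize}
\item[(R1)] $G_1$ is $K_{2,a}$-free.
\item[(R2)] $\Delta(G_i)+\Delta(G_j)\le k-1$ for $2\le i<j\le p$.
\item[(R3)] $G_j$ is $2K_2$-free for $2\le j\le p$.
\end{itemize}
The edges of a $2K_2$-free graph $G$ form a star (possibly with no edge) or a triangle. Indeed, suppose they do not all share a vertex. Two of them meet, say $xy$ and $xz$; an edge avoiding $x$ meets both, so it is $yz$; and an edge with at most one end in $\{x,y,z\}$ would miss a side of this triangle. A star has $\Delta(G)$ edges and a triangle has $3=\Delta(G)+1$, so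
\begin{equation}\label{eq:star}
e(G)\le\Delta(G)+1\qquad\text{for every $2K_2$-free graph } G.
\end{equation}

\begin{example}\label{ex:p3}
Let $p=3$ and $k=7$. In a join $G_1\vee G_2\vee G_3$ obeying the rules, \eqref{eq:star} and (R2) give $e(G_2)+e(G_3)\le6+2=8$. Keep $G_1$ and the vertex sets $V_2,V_3$ of the other two factors, but draw a star with $5$ edges in each of them, with centers $x_2$ and $x_3$, and delete the edge $x_2x_3$. The new graph has $5+5-1=9$ edges more than the join with $G_2,G_3$ edgeless, one more than the rules allow for a join.

The new graph has a chance to be $L$-free if the configuration behind (R2) is the following one: two \emph{adjacent} vertices $y_2\in V_2$, $y_3\in V_3$ whose degrees inside their own classes add up to at least $7$. In a join any $y_2$ and $y_3$ are adjacent, so excluding this configuration is the same as (R2). In the new graph the inner degrees are $5$ at the centers and at most $1$ elsewhere, so the only pair with sum at least $7$ is $x_2,x_3$, and it is not adjacent. Stars with $6$ edges would be too large, since a center and a leaf of the other star would give $6+1=7$.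

Each rule has a task. Rule (R3) makes the large degrees sit at single vertices: without it, $G_2$ could consist of disjoint copies of $K_7$ and $G_3$ could be edgeless, which respects (R2) and gives linearly many edges. Rule (R1) is what we shall need to know about $G_1$ in order to reuse it in the new graph. Rule (R2) involves two factors besides the rich one, and this is why $p\ge3$ is needed.
\end{example}

For general $p$ the competing graph is as follows. Let $V_2,\dots,V_p$ be disjoint sets with $|V_i|\ge k-1$. Take the complete $(p-1)$-partite graph with classes $V_2,\dots,V_p$, add inside each $V_i$ a star $K_{1,k-2}$ with center $x_i$, and delete all edges $x_ix_j$ with $2\le i<j\le p$. Call the result $Y=Y(V_2,\dots,V_p)$. Then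
\begin{equation}\label{eq:Y}
e(Y)=\sum_{2\le i<j\le p}|V_i||V_j|+(p-1)(k-2)-\binom{p-1}2 .
\end{equation}

\begin{remark}\label{rem:nonjoin}
If $G_1$ is $K_{2,a}$-free and $|V_i|\ge k$ for all $i$, then $G_1\vee Y$ is not a join of three or more graphs on at least $a$ vertices each. Indeed, the complement of $Y$ is connected: a vertex of $V_i$ outside the star is adjacent in the complement to all other vertices of $V_i$, and the centers are pairwise adjacent in the complement. So $V(Y)$ lies in one factor of any join decomposition, and two further factors inside $V(G_1)$ would give $K_{a,a}\subseteq G_1$.
\end{remark}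

The following proposition, proved in Sections~\ref{sec:L} and~\ref{sec:adm}, lists what we need from $L$.

\begin{proposition}\label{prop:spec}
Let $p\ge3$, $k\ge p+4$ and $a=pk$. There is a graph $L$ on $v\ge k$ vertices with the following properties.
\begin{itemize}
\item[(a)] $\chi(L)=p+1$, and the decomposition of $L$ contains no forest.
\item[(b)] Every $L$-free $n$-vertex join $G_1\vee\dots\vee G_p$ with $|V(G_i)|\ge v$ for all $i$ and $e(G_1)\ge2vn$ obeys \textup{(R1)}, \textup{(R2)} and \textup{(R3)}.
\item[(c)] If $G_1$ is $K_{2,a}$-free and $|V_i|\ge k-1$ for $2\le i\le p$, then $G_1\vee Y(V_2,\dots,V_p)$ is $L$-free.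
\end{itemize}
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:spec}]
Fix $k\ge p+3+C$ and let $L$ be given by Proposition~\ref{prop:spec}. With $h$ as in Lemma~\ref{lem:lower}, we have $h(\lfloor n/p\rfloor)/n\to\infty$. Choose $n_0$ so that $\lfloor n/p\rfloor\ge4^v$ and $h(\lfloor n/p\rfloor)-C\ge2pvn$ for all $n>n_0$.

Let $n>n_0$, let $J=G_1\vee\dots\vee G_p$ be $L$-free on $n$ vertices with $n_i=|V(G_i)|\ge v$, and suppose that $e(J)>\mathrm{ex}(n,L)-C$. Since $e(J)=\sum_{i<j}n_in_j+\sum_ie(G_i)$ and $\sum_{i<j}n_in_j\le t_p(n)$, property (a) and Lemma~\ref{lem:lower} give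
\[
\sum_{i=1}^pe(G_i)>\mathrm{ex}(n,L)-C-t_p(n)\ge h(\lfloor n/p\rfloor)-C\ge2pvn .
\]
So some factor is rich, and after renumbering $e(G_1)\ge2vn$. By (b) the three rules hold. Sum (R2) over the $\binom{p-1}2$ pairs; each $\Delta(G_i)$ occurs $p-2$ times, so $\sum_{i\ge2}\Delta(G_i)\le\frac12(p-1)(k-1)$. By (R3) and \eqref{eq:star},
\begin{equation}\label{eq:poor}
\sum_{i=2}^pe(G_i)\le\frac{(p-1)(k-1)}2+(p-1).
\end{equation}
Let $Y=Y(V(G_2),\dots,V(G_p))$, which is defined because $n_i\ge v\ge k$. By (R1) and (c), the $n$-vertex graph $G_1\vee Y$ is $L$-free. It agrees with $J$ on all pairs that meet $V(G_1)$, so \eqref{eq:Y} and \eqref{eq:poor} give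
\begin{align*}
e(G_1\vee Y)-e(J)&\ge(p-1)\Bigl[(k-2)-\frac{p-2}2-\frac{k-1}2-1\Bigr]\\
&=\frac{(p-1)(k-p-3)}2\ \ge\ C,
\end{align*}
where the last step uses $p-1\ge2$ and $k-p-3\ge C$. Hence $e(J)\le\mathrm{ex}(n,L)-C$, a contradiction.
\end{proof}

The dependence of $k$ on $C$ enters only in this last inequality.

\section{The graph $L$ and three ways to place it}\label{sec:L}

Properties (b) and (c) pull in opposite directions. For (b), $L$ must embed in a join as soon as any one of the three rules is violated; by Lemma~\ref{lem:part}(ii) this asks for three quite different kinds of partition of $V(L)$. For (c) and for the absence of forests, $L$ must have essentially no other economical partition. If several graphs could be forbidden, one would try to devote a graph to each rule. A single graph has to contain alternatives: a part that can be placed in two ways, each with its own price.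

We describe the design with a host in mind that has one class $U$ without $K_{2,a}$ and $p-1$ classes of maximum degree at most $k-2$.

\emph{The core} is a complete $p$-partite graph with large parts $X_1,\dots,X_p$. Its parts are forced into different classes of the host.

\emph{The anchors} $u,u'$ decide which part goes to $U$. Both are joined to all of $X_2,\dots,X_p$, while $X_1=P\sqcup P'$ is shared between them: $u$ is joined to $P$ and $u'$ to $P'$. An anchor has many neighbors in every part, so it must go to $U$. With $X_1$ the anchors span two disjoint stars, which a rich factor contains for free. With $X_2$ they span $K_{2,a}$, and this alternative placement yields (R1).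

\emph{Pinning.} Once the core is placed, a further vertex can be kept out of the class of $X_i$ ($i\ge2$) by joining it to all of $X_i$, and out of $U$ by joining it to all of $P$, since it would then form a $K_{2,a}$ together with $u$. All further vertices are joined to $X_4,\dots,X_p$, so everything happens in the classes of $X_1,X_2,X_3$.

\emph{The two prices.} A vertex $c$ is pinned to the class of $X_2$ and is adjacent to a vertex $d\in X_3$. A set $\Lambda$ of $k$ common neighbors of $c$ and $d$, if kept out of $U$, has to be divided between a star at $c$ and a star at $d$; this is (R2). Two vertices $f_1,f_2$, matched to $g_1,g_2\in X_3$ and pinned out of $U$, create a $2K_2$ if they are also kept out of the class of $X_2$; this is (R3).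

\emph{The switch} is a large set $S$ joined to $u$, to $X_3$, to $\Lambda$ and to $f_1,f_2$. It can go to $U$ or to the class of $X_2$. In $U$ it acts like $P$ and expels $\Lambda$; in the class of $X_2$ it expels $f_1,f_2$. So one of the two prices is always paid, and either one suffices.

\begin{definition}\label{def:L}
Let $p\ge3$, $k\ge p+4$, $a=pk$, $b=2a$. The vertex set of $L$ is the disjoint union of the \emph{core parts}
\[
X_1=P\sqcup P',\quad X_2,\quad X_3,\ \dots,\ X_p,
\]
where $|P|=|P'|=b$, $|X_2|=a$ and $|X_3|=\dots=|X_p|=b$, and of the \emph{outer vertices}: $u,u',c$, a set $\Lambda$ with $|\Lambda|=k$, a set $F=\{f_1,f_2\}$, and a set $S$ with $|S|=b$. Fix distinct vertices $d,g_1,g_2\in X_3$. Two core vertices are adjacent exactly when they lie in different core parts. Every outer vertex is adjacent to all of $X_4\cup\dots\cup X_p$, and its other neighbors are exactly those listed in Table~\ref{tab:nbrs}. We write $X_1^+=X_1\cup\{u,u'\}$.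
\end{definition}

\begin{table}[ht]
\centering
\begin{tabular}{c|l}
outer vertex & neighbors outside $X_4\cup\dots\cup X_p$\\ \hline
$u$ & $P,\ X_2,\ X_3,\ S$\\
$u'$ & $P',\ X_2,\ X_3$\\
$c$ & $P,\ X_3,\ \Lambda$\\
$\lambda\in\Lambda$ & $c,\ d,\ S$\\
$f_i\in F$ & $P,\ g_i,\ S$\\
$s\in S$ & $u,\ X_3,\ \Lambda,\ F$
\end{tabular}
\caption{Neighborhoods of the outer vertices of $L$. A set in the right column means all of its vertices.}\label{tab:nbrs}
\end{table}

The graph has $v=5+k+a+(p+1)b\ge k$ vertices. For $p=3$, $k=7$ we have $a=21$, $b=42$, $v=201$, and the parts $X_4,\dots,X_p$ are absent. Note that $cd$ is an edge, because $d\in X_3$. The part $X_2$ has exactly $a$ vertices so that it spans exactly $K_{2,a}$ with the anchors. The other large sets have at least $2a$ vertices, so that such a set has either $a$ vertices in $U$ or more than $a$ vertices outside $U$.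

Table~\ref{tab:parts} defines three kinds of partition of $V(L)$ into $p$ classes. In $\mathcal P_2$ we split $\Lambda=\Lambda'\sqcup\Lambda''$ arbitrarily.

\begin{table}[ht]
\centering
\begin{tabular}{c|ccc}
 & first class & second class & third class\\ \hline
$\mathcal P_1$ & $\{u,u',c\}\cup X_2\cup\Lambda\cup F$ & $X_1\cup S$ & $X_3$\\
 & $K_{2,a}\cup K_{1,k}$ & no edge & no edge\\ \hline
$\mathcal P_2$ & $X_1^+\cup S$ & $X_2\cup\{c\}\cup F\cup\Lambda'$ & $X_3\cup\Lambda''$\\
 & $K_{1,2b}\cup K_{1,b}$ & $K_{1,|\Lambda'|}$ & $K_{1,|\Lambda''|}$\\ \hline
$\mathcal P_3$ & $X_1^+\cup\Lambda$ & $X_2\cup\{c\}\cup S$ & $X_3\cup F$\\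
 & $2K_{1,b}$ & no edge & $2K_2$
\end{tabular}
\caption{Three kinds of partition of $V(L)$. The remaining classes are the independent sets $X_4,\dots,X_p$. Below each class is the graph formed by the edges of $L$ inside it.}\label{tab:parts}
\end{table}

\begin{lemma}\label{lem:parts}
The edges of $L$ inside the classes of $\mathcal P_1,\mathcal P_2,\mathcal P_3$ form the graphs shown in Table~\ref{tab:parts}.
\end{lemma}

\begin{proof}
Each class meets exactly one core part, so every edge inside a class has an outer end, and it suffices to intersect the rows of Table~\ref{tab:nbrs} with the class.

In $\mathcal P_1$, first class: $u$ and $u'$ see $X_2$, the vertex $c$ sees $\Lambda$, each $\lambda$ sees $c$, and $f_i$ sees nothing. Second class: no neighbor of $s\in S$ lies in $X_1\cup S$. The third class has no outer vertex.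

In $\mathcal P_2$, first class: $u$ sees $P\cup S$, $u'$ sees $P'$, and each $s$ sees $u$. Second class: $c$ sees $\Lambda'$, each $\lambda\in\Lambda'$ sees $c$, and $f_i$ sees nothing. Third class: each $\lambda\in\Lambda''$ sees $d$ only.

In $\mathcal P_3$, first class: $u$ sees $P$, $u'$ sees $P'$, and $\lambda$ sees nothing. Second class: neither $c$ nor any $s$ has a neighbor in $X_2\cup\{c\}\cup S$. Third class: $f_i$ sees $g_i$ only.
\end{proof}

\begin{lemma}\label{lem:chi}
$\chi(L)=p+1$.
\end{lemma}

\begin{proof}
In $\mathcal P_1$ the first class induces a bipartite graph and the other $p-1$ classes are independent, so $\chi(L)\le p+1$. The vertex $u$ and one vertex from each of $P,X_2,\dots,X_p$ form a $K_{p+1}$.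
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:spec}(b)]
Let $J=G_1\vee\dots\vee G_p$ have $n$ vertices, $|V(G_i)|\ge v$ and $e(G_1)\ge2vn$. We show that $L\subseteq J$ if a rule fails. Each time we assign the $p$ classes of a partition to the $p$ factors and apply Lemmas~\ref{lem:parts} and~\ref{lem:part}(ii); an independent class can be assigned to any factor. This is where $|V(G_i)|\ge v$ is used.

\emph{(R1) fails.} Take a copy of $K_{2,a}$ in $G_1$ and delete its $a+2\le v$ vertices. By Lemma~\ref{lem:forest} the rest contains $K_{1,k}$, so $K_{2,a}\cup K_{1,k}\subseteq G_1$. Assign the first class of $\mathcal P_1$ to $G_1$ and the $p-1$ independent classes to $G_2,\dots,G_p$.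

\emph{(R2) fails for $i,j$.} Since $\Delta(G_i)+\Delta(G_j)\ge k$, there are integers $0\le\alpha\le\Delta(G_i)$ and $0\le\beta\le\Delta(G_j)$ with $\alpha+\beta=k$. Take $\mathcal P_2$ with $|\Lambda'|=\alpha$ and $|\Lambda''|=\beta$. The first class induces a forest on at most $v$ vertices, which $G_1$ contains by Lemma~\ref{lem:forest}. Assign the second class to $G_i$, the third to $G_j$, and $X_4,\dots,X_p$ to the remaining $p-3$ factors.

\emph{(R3) fails for $j$.} Take $\mathcal P_3$. The first class induces a forest and goes to $G_1$, the third class goes to $G_j$, and the other $p-2$ classes are independent and go to the remaining $p-2$ factors.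
\end{proof}

\section{Admissible partitions of $L$}\label{sec:adm}

It remains to show that $L$ does not embed where it should not. The two hosts in question, a forest joined with independent sets and the graph $G_1\vee Y$, have a common form: one class without $K_{2,a}$ and $p-1$ classes of maximum degree at most $k-2$. We therefore study all partitions of $V(L)$ of this form at once.

\begin{definition}\label{def:adm}
A partition $V(L)=U\sqcup A_2\sqcup\dots\sqcup A_p$ is \emph{admissible} if $L[U]$ is $K_{2,a}$-free and $\Delta(L[A_i])\le k-2$ for $2\le i\le p$. The $A_i$ are the \emph{sparse classes}.
\end{definition}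

Say that a vertex is \emph{complete} to a set $Z$ if it is adjacent to every vertex of $Z$. We use three facts about an admissible partition.
\begin{itemize}
\item[(F1)] If $Z\subseteq U$ and $|Z|\ge a$, then at most one vertex of $U$ is complete to $Z$.
\item[(F2)] If $Z\subseteq A_i$ and $|Z|\ge k-1$, then no vertex of $A_i$ is complete to $Z$.
\item[(F3)] If at least $a-1$ vertices of a set $X$ lie outside $U$, then some sparse class contains at least $k-1$ vertices of $X$.
\end{itemize}
Facts (F1) and (F2) restate the definition. Fact (F3) is the pigeonhole principle, since $a-1-(p-1)(k-2)=k+2p-3>0$. We also use $b-1\ge a-1\ge k-1$ and $b-a+1=a+1$.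

The first lemma makes the description of the core and the anchors precise. The difficulty is that a core part may a priori be scattered over several classes.

\begin{lemma}\label{lem:core}
In an admissible partition the sparse classes can be renumbered so that $X_1^+\subseteq U$ and $X_i\subseteq A_i$ for $2\le i\le p$.
\end{lemma}

\begin{proof}
Call a sparse class a \emph{home} of the core part $X$ if it contains at least $k-1$ vertices of $X$. By (F2), a home of $X$ contains no vertex of another core part. In particular different parts have different homes, and we record:
\begin{itemize}
\item[($\ast$)] if $p-1$ of the core parts have homes, then these homes are all the sparse classes, the remaining part lies in $U$, and each of the $p-1$ parts lies in the union of $U$ and its home.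
\end{itemize}

\emph{Step 1: some core part $X_0$ has $|X_0\cap U|\ge a$.} Suppose that no part other than $X_2$ has this property. Each of these $p-1$ parts has at least $b$ vertices, hence at least $b-a+1\ge a-1$ vertices outside $U$, hence a home by (F3). By ($\ast$), $X_2\subseteq U$, and $X_0=X_2$ has the property.

\emph{Step 2: the other parts have homes.} All vertices of the parts $X\ne X_0$ are complete to $X_0\cap U$, so by (F1) at most one of them lies in $U$. Thus each $X\ne X_0$ has at least $a-1$ vertices outside $U$, and has a home by (F3). By ($\ast$), $X_0\subseteq U$, every sparse class is the home of exactly one part $X\ne X_0$, and it contains all of $X$ except at most one vertex.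

\emph{Step 3: $u,u'\in U$.} Consider a sparse class, the home of $X$. If $X\ne X_1$, both anchors are complete to the at least $a-1\ge k-1$ vertices of $X$ in this class. If $X=X_1$, then $u$ is complete to the at least $b-1\ge k-1$ vertices of $P$ in this class, and $u'$ to the at least $b-1$ vertices of $P'$ in it. In both cases (F2) excludes the anchors from the class.

\emph{Step 4: $X_0=X_1$.} Otherwise $u$ and $u'$ are two vertices of $U$ complete to $X_0\subseteq U$ with $|X_0|\ge a$, contrary to (F1). Hence $X_1^+\subseteq U$.

\emph{Step 5.} The vertex $u\in U$ is complete to $P\subseteq U$, and $|P|=b\ge a$. Every vertex of $X_2\cup\dots\cup X_p$ is complete to $P$ as well, so by (F1) none lies in $U$. By Step 2, each $X_i$ with $i\ge2$ lies in its home, which we number $A_i$.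
\end{proof}

With the core in place, the outer vertices have few options left, and the position of the switch decides which price is paid.

\begin{lemma}\label{lem:dich}
In an admissible partition numbered as in Lemma~\ref{lem:core}, we have $c\in A_2$ and $d\in A_3$, and at least one of the following holds:
\begin{itemize}
\item[(I)] $\deg_{L[A_2]}(c)+\deg_{L[A_3]}(d)\ge k$;
\item[(II)] $2K_2\subseteq L[A_3]$.
\end{itemize}
\end{lemma}

\begin{proof}
We have $d\in X_3\subseteq A_3$. For $i\ge4$ every outer vertex is complete to $X_i\subseteq A_i$, so by (F2) all outer vertices lie in $U\cup A_2\cup A_3$. The vertices $c,f_1,f_2$ are complete to $P\subseteq U$, and so is $u\in U$; by (F1), $c,f_1,f_2\notin U$. The vertex $c$ and all vertices of $S$ are complete to $X_3\subseteq A_3$; by (F2) they are not in $A_3$. Therefore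
\[
c\in A_2,\qquad F\subseteq A_2\cup A_3,\qquad S\subseteq U\cup A_2 .
\]

\emph{Case $|S\cap U|\ge a$.} The vertex $u\in U$ and every $\lambda\in\Lambda$ are complete to $S\cap U$, so (F1) gives $\Lambda\subseteq A_2\cup A_3$. The vertices of $\Lambda\cap A_2$ are neighbors of $c$ in $A_2$, and those of $\Lambda\cap A_3$ are neighbors of $d$ in $A_3$. As $|\Lambda|=k$, (I) holds.

\emph{Case $|S\cap U|\le a-1$.} Then $|S\cap A_2|\ge b-a+1\ge k-1$. Both $f_i$ are complete to $S\cap A_2$, so (F2) gives $F\subseteq A_3$. The disjoint edges $f_1g_1$ and $f_2g_2$ lie in $L[A_3]$, and (II) holds.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:spec}(a)]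
The chromatic number was found in Lemma~\ref{lem:chi}. If the decomposition contained a forest, Lemma~\ref{lem:part}(iii) would give a partition with $L[U]$ a forest and all $A_i$ independent. It is admissible, because $K_{2,a}$ contains a $4$-cycle. But (I) and (II) each require an edge inside a sparse class, so Lemma~\ref{lem:dich} is contradicted.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:spec}(c)]
Suppose that $\varphi$ embeds $L$ in $G_1\vee Y$, and put $U=\varphi^{-1}(V(G_1))$ and $A_i=\varphi^{-1}(V_i)$. By Lemma~\ref{lem:part}(i), $L[U]$ embeds in the $K_{2,a}$-free graph $G_1$, and $L[A_i]$ embeds in $Y[V_i]$, a star $K_{1,k-2}$ with isolated vertices. So the partition is admissible. The definition of $Y$ is symmetric in the indices $2,\dots,p$, so we may assume the numbering of Lemma~\ref{lem:core}. Alternative (II) fails because $Y[V_3]$ is $2K_2$-free. Hence (I) holds, and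
\[
\deg_{Y[V_2]}\varphi(c)+\deg_{Y[V_3]}\varphi(d)\ge k .
\]
In $Y[V_i]$ the center $x_i$ has degree $k-2$ and all other vertices have degree at most $1\le k-2$. If one of $\varphi(c),\varphi(d)$ were not a center, the sum would be at most $(k-2)+1<k$. So $\varphi(c)=x_2$ and $\varphi(d)=x_3$. But $cd$ is an edge of $L$ and $x_2x_3$ is not an edge of $Y$.
\end{proof}

This completes the proof of Proposition~\ref{prop:spec}, and with it of Theorem~\ref{thm:main}.

\begin{remark}\label{rem:pieces}
The second anchor and the switch cannot simply be left out. In each of the following three modifications the clique of Lemma~\ref{lem:chi} survives and a partition as in Lemma~\ref{lem:part}(iii) appears, so the decomposition contains a forest. If $u'$ is deleted, the edges in the first class of $\mathcal P_1$ form $K_{1,a}\cup K_{1,k}$. If $P'$ is deleted, $u'$ can be moved to the second class of $\mathcal P_1$, which stays independent, with the same effect. If $S$ is deleted, take the classes $X_1^+\cup\Lambda$, $X_2\cup\{c\}\cup F$, $X_3,\dots,X_p$.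

Nor can the switch be replaced by a permanent pin. Let $L'$ be $L$ with all edges between $\Lambda$ and $P$ added. An admissible partition of $L'$ is admissible for $L$, and (F1) forces $\Lambda\subseteq A_2\cup A_3$, so (I) always holds. Then a join with $G_1$ $K_{2,a}$-free, $G_2$ a disjoint union of copies of $K_{k-1}$, and $G_3,\dots,G_p$ edgeless is $L'$-free, since the two degrees in (I) add up to at most $k-2$. Rule (R3) is lost.
\end{remark}

\begin{thebibliography}{1}

\bibitem{source}
\texttt{https://users.renyi.hu/\textasciitilde{}miki/SimExtreGrSanFra.pdf}

\end{thebibliography}
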